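\title{Convex mappings of the ball and extension by a root of the Jacobian}

\begin{abstract}
Let $f$ be a locally biholomorphic mapping of the unit ball $B^n\subset\mathbb{C}^n$ with $f(0)=0$, $Df(0)=I$ and Jacobian determinant $J_f$. We prove that the extension $\hat f(z,w)=\big(f(z),\,w\,J_f(z)^{1/(n+1)}\big)$ to $B^{n+1}$ is a convex mapping if and only if $f$ is. The image of $\hat f$ is a union of discs over $\Omega=f(B^n)$ whose radii are a power of an invariant $R_\Omega$ of $\Omega$, and we show that $R_\Omega^{1/n}$ is concave by applying the Schwarz lemma to convex combinations of biholomorphic maps $B^n\to\Omega$. The exponent $1/n$ is sharp, and in a larger family of extensions we determine exactly which ones preserve convexity.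
\end{abstract}

\section{The extension and the results}\label{sec:intro}

Let $B^n=\{z\in\mathbb{C}^n:|z|<1\}$ be the Euclidean unit ball. For a holomorphic map $f:B^n\to\mathbb{C}^n$ write $J_f=\det Df$. The map $f$ is \emph{locally biholomorphic} if $J_f$ has no zeros, and \emph{normalized} if $f(0)=0$ and $Df(0)=I$. By the inverse function theorem, an injective locally biholomorphic map is biholomorphic onto its image, which is a domain. A \emph{convex mapping} is a biholomorphic map of the ball onto a convex domain.

Let $f$ be normalized and locally biholomorphic. Since $B^n$ is simply connected and $J_f(0)=1$, there is a unique holomorphic function $\ell$ on $B^n$ with $e^{\ell}=J_f$ and $\ell(0)=0$; for $\alpha\in\mathbb{C}$ we put $J_f^\alpha=e^{\alpha \ell}$. The \emph{extension} of $f$ is the map $\hat f:B^{n+1}\to\mathbb{C}^{n+1}$,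
\[
\hat f(z,w)=\big(f(z),\ w\,J_f(z)^{1/(n+1)}\big),\qquad z\in B^n,\ w\in\mathbb{C},\ |z|^2+|w|^2<1 .
\]
For $n=1$ this is $(f(z),w\sqrt{f'(z)})$. For $|b|\le1$, the map $(z_1,z_2)\mapsto(z_1,z_2(1+bz_1))$ of $B^2$ extends to $(z_1,z_2,w)\mapsto\big(z_1,z_2(1+bz_1),w(1+bz_1)^{1/3}\big)$. The following conjecture was posed in \cite{ext}.

\begin{quote}
\textbf{Conjecture.} \emph{If $f$ is a normalized convex mapping of $B^n$, then $\hat f$ is a convex mapping of $B^{n+1}$.}
\end{quote}

The identity of $B^n$ extends to the identity of $B^{n+1}$. The next example is also consistent with the conjecture, and it shows what the exponent $1/(n+1)$ achieves. We write points of $\mathbb{C}^n$ as $z=(z_1,z')$ with $z'\in\mathbb{C}^{n-1}$; for $n=1$ the component $z'$ is absent.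

\begin{example}\label{ex:cayley}
Let
\[
\kappa_n(z)=\frac{z}{1-z_1},\qquad \rho(p)=1+2\operatorname{Re}p_1-|p'|^2,\qquad \Sigma_n=\{p\in\mathbb{C}^n:\rho(p)>0\}.
\]
The function $\rho$ is concave, so $\Sigma_n$ is convex. If $p=\kappa_n(z)$, then $1+p_1=1/(1-z_1)$ and $z=p/(1+p_1)$, so $\kappa_n$ is injective and
\begin{equation}\label{eq:rho}
1-|z|^2=\frac{|1+p_1|^2-|p|^2}{|1+p_1|^2}=\frac{\rho(p)}{|1+p_1|^2}.
\end{equation}
Thus $\kappa_n(B^n)\subset\Sigma_n$. Conversely, if $\rho(p)>0$, then $\operatorname{Re}p_1>-\frac12$, the point $z=p/(1+p_1)$ lies in $B^n$ by the second equality in \eqref{eq:rho}, and $\kappa_n(z)=p$. Since $p_1$ depends on $z_1$ alone, $D\kappa_n$ is block triangular with diagonal blocks $(1-z_1)^{-2}$ and $(1-z_1)^{-1}I_{n-1}$; the remaining block $z'/(1-z_1)^2$ vanishes at $0$. Hence $\kappa_n$ is a normalized convex mapping onto $\Sigma_n$, with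
\begin{equation}\label{eq:jac}
J_{\kappa_n}(z)=(1-z_1)^{-(n+1)}=(1+p_1)^{n+1}.
\end{equation}
The $(n+1)$-st root is $1/(1-z_1)$, and therefore $\hat\kappa_n=\kappa_{n+1}$.
\end{example}

The conjecture is true, and so is its converse.

\begin{theorem}\label{thm:ext}
Let $f:B^n\to\mathbb{C}^n$ be locally biholomorphic with $f(0)=0$ and $Df(0)=I$. Then $\hat f$ is a convex mapping if and only if $f$ is a convex mapping.
\end{theorem}

The proof rests on a property of the domain $f(B^n)$ alone. Let $\Omega\subset\mathbb{C}^n$ be a domain biholomorphic to $B^n$. A \emph{chart} of $\Omega$ is a biholomorphic map of $B^n$ onto $\Omega$. For $p\in\Omega$ put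
\[
R_\Omega(p)=|\det Dg(0)|,\qquad g\ \text{a chart of }\Omega\text{ with }g(0)=p .
\]
Proposition~\ref{prop:R} shows that such a chart exists and that the value does not depend on it. The square $R_\Omega(p)^2$ is the factor by which a chart centered at $p$ multiplies volume at the center of the ball, so $R_\Omega(p)^{1/n}$ is a length scale of $\Omega$ at $p$. Concavity of a function $F$ on a convex set always means $F((1-t)a+tb)\ge(1-t)F(a)+tF(b)$ for $0\le t\le1$.

\begin{theorem}\label{thm:concave}
If $\Omega\subset\mathbb{C}^n$ is convex and biholomorphic to $B^n$, then $R_\Omega^{1/n}$ is concave on $\Omega$.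
\end{theorem}

The extension can be repeated. The derivative $D\hat f$ is block triangular, so $J_{\hat f}(z,w)=J_f(z)^{(n+2)/(n+1)}$, and $\hat f$ is again normalized and locally biholomorphic, with $J_{\hat f}^{1/(n+2)}=J_f^{1/(n+1)}$. After $k$ steps one obtains the map $(z,w)\mapsto(f(z),J_f(z)^{1/(n+1)}w)$ on $B^{n+k}$, with $w\in\mathbb{C}^k$. It is natural to ask whether another exponent, or another domain over $B^n$, would serve as well. Let $k\ge1$, let $\|\cdot\|$ be a norm on the complex vector space $\mathbb{C}^k$, let $\tau>0$ and $\alpha\in\mathbb{C}$, and put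
\[
D_\tau=\{(z,w)\in B^n\times\mathbb{C}^k:\ \|w\|<(1-|z|^2)^\tau\},\qquad
\Phi_\alpha f(z,w)=\big(f(z),\,J_f(z)^{\alpha}w\big).
\]
For the Euclidean norm $D_{1/2}=B^{n+k}$, and for $k=1$ we have $\hat f=\Phi_{1/(n+1)}f$.

\begin{theorem}\label{thm:class}
The set $\Phi_\alpha f(D_\tau)$ is convex for every normalized convex mapping $f$ of $B^n$ if and only if
\[
\alpha=\frac{2\tau}{n+1}\qquad\text{and}\qquad\tau\le\frac{n+1}{2n}.
\]
In particular:
\begin{itemize}
\item[(a)] for $D_{1/2}=B^{n+k}$ (Euclidean norm, $\tau=\frac12$), the exponent $\alpha=\frac1{n+1}$, and no other $\alpha\in\mathbb{C}$, preserves convexity;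
\item[(b)] the exponent $1/n$ in Theorem~\ref{thm:concave} is best possible for every $n$: for each $\beta>1/n$ there is a convex domain $\Omega$ biholomorphic to $B^n$ on which $R_\Omega^{\beta}$ is not concave.
\end{itemize}
\end{theorem}

Section~\ref{sec:one} proves the conjecture for $n=1$, where the idea is visible without linear algebra. Sections~\ref{sec:R} and~\ref{sec:concave} prove Theorem~\ref{thm:concave}. Section~\ref{sec:fiber} deduces Theorem~\ref{thm:ext} and the sufficiency of the conditions in Theorem~\ref{thm:class}, and Section~\ref{sec:nec} proves their necessity with two test domains.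

\section{The case of the disc}\label{sec:one}

Let $n=1$, let $f$ be a normalized convex mapping of the disc $B^1$, and let $\Omega=f(B^1)$. If $(p,v)=\hat f(z,w)$, then $|v|^2=|f'(z)|\,|w|^2$, and for fixed $z$ the coordinate $w$ runs through the disc $|w|^2<1-|z|^2$. Hence
\[
\hat f(B^2)=\{(p,v)\in\Omega\times\mathbb{C}:\ |v|^2<r(p)\},\qquad r(f(z))=|f'(z)|\,(1-|z|^2).
\]
If $r$ is concave, then $|v|^2-r(p)$ is a convex function on $\Omega\times\mathbb{C}$ and $\hat f(B^2)$ is its sublevel set, hence convex. So we want $r$ to be concave. The formula for $r$ is badly suited to this: it is written in the variable $z$, while concavity concerns segments in the variable $p$. We need a description of $r(p)$ that refers only to $\Omega$ and $p$.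

Fix $z$ and $p=f(z)$. The disc automorphism $\varphi(\lambda)=(z+\lambda)/(1+\bar z\lambda)$ has $\varphi(0)=z$ and $\varphi'(0)=1-|z|^2$. So $g_p=f\circ\varphi$ maps the disc conformally onto $\Omega$, with $g_p(0)=p$ and $|g_p'(0)|=r(p)$. If $h:B^1\to\Omega$ is any holomorphic map with $h(0)=p$, the Schwarz lemma applied to $g_p^{-1}\circ h$ gives $|h'(0)|\le r(p)$. Thus $r(p)$ is the largest value of $|h'(0)|$ among all such $h$. A lower bound for a maximum needs only one good competitor, and convexity supplies it.

Let $a,b\in\Omega$, $0\le t\le1$ and $c=(1-t)a+tb$. Replacing $g_a(\lambda)$ by $g_a(e^{i\theta}\lambda)$ with a suitable $\theta$, and $g_b$ likewise, we may assume $g_a'(0)=r(a)$ and $g_b'(0)=r(b)$. The function $h=(1-t)g_a+tg_b$ takes values in $\Omega$ because $\Omega$ is convex, and $h(0)=c$. Therefore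
\[
r(c)\ge|h'(0)|=(1-t)r(a)+t\,r(b),
\]
which is the concavity of $r$.

Two features deserve notice. The rotation cannot be omitted: for $\Omega=B^1$, $a=b=0$, $t=\frac12$ and the maps $\lambda\mapsto\lambda$, $\lambda\mapsto-\lambda$ the average is $h=0$, which gives no information. And the argument can lose nothing: in the half-plane $\Sigma_1=\{\operatorname{Re}p>-\frac12\}$ the map
\[
g_a(\lambda)=-\tfrac12+i\operatorname{Im}a+\big(\operatorname{Re}a+\tfrac12\big)\frac{1+\lambda}{1-\lambda}
\]
depends real-affinely on $a$, so $h=g_c$, and $r(a)=g_a'(0)=1+2\operatorname{Re}a$ is affine.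

In dimension $n$ the derivatives are matrices. The rotation becomes a unitary map chosen by polar decomposition, and the addition of two positive numbers becomes an inequality for the determinant of a sum; this is where the exponent $1/n$ enters.

\section{The invariant $R_\Omega$}\label{sec:R}

From now on $B=B^n$. We need the two facts about the ball that replace the Schwarz lemma and the automorphisms of the disc.

\begin{lemma}\label{lem:schwarz}
If $g:B\to B$ is holomorphic and $g(0)=0$, then $|\det Dg(0)|\le1$.
\end{lemma}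

\begin{proof}
For unit vectors $\xi,\eta\in\mathbb{C}^n$ the function $\lambda\mapsto\langle g(\lambda\xi),\eta\rangle$ maps the unit disc into itself and vanishes at $0$. The Schwarz lemma gives $|\langle Dg(0)\xi,\eta\rangle|\le1$, so $|Dg(0)\xi|\le1$. Hence every eigenvalue of $Dg(0)$ has modulus at most $1$, and the determinant is their product.
\end{proof}

\begin{lemma}\label{lem:aut}
For every $z\in B$ there is a biholomorphic map $\varphi_z$ of $B$ onto itself with $\varphi_z(0)=z$ and $|\det D\varphi_z(0)|=(1-|z|^2)^{(n+1)/2}$.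
\end{lemma}

\begin{proof}
For $z=0$ take $\varphi_0=-\mathrm{id}$. For $z\ne0$, \cite[Theorem~2.2.2]{rudin} provides an automorphism $\varphi_z$ of $B$ with $\varphi_z(0)=z$ and
\[
D\varphi_z(0)=-(1-|z|^2)P_z-(1-|z|^2)^{1/2}(I-P_z),
\]
where $P_z$ is the orthogonal projection onto $\mathbb{C}z$. This matrix has the eigenvalue $-(1-|z|^2)$ once and $-(1-|z|^2)^{1/2}$ with multiplicity $n-1$, and $1+\frac{n-1}2=\frac{n+1}2$.
\end{proof}

\begin{proposition}\label{prop:R}
Let $\Omega\subset\mathbb{C}^n$ be a domain biholomorphic to $B$.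
\begin{itemize}
\item[(a)] $R_\Omega$ is a well-defined positive function on $\Omega$, and $|\det Dh(0)|\le R_\Omega(h(0))$ for every holomorphic map $h:B\to\Omega$.
\item[(b)] If $f$ is a chart of $\Omega$, then
\begin{equation}\label{eq:R}
R_\Omega(f(z))=|J_f(z)|\,(1-|z|^2)^{(n+1)/2},\qquad z\in B.
\end{equation}
\item[(c)] If $\psi$ maps $\Omega$ biholomorphically onto $\Omega'\subset\mathbb{C}^n$, then $R_{\Omega'}(\psi(p))=|\det D\psi(p)|\,R_\Omega(p)$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $f$ be a chart and $p=f(z)$. Then $f\circ\varphi_z$ is a chart that sends $0$ to $p$, so charts centered at every point exist. Let $g$ be a chart with $g(0)=p$, and let $h:B\to\Omega$ be holomorphic with $h(0)=p$. The map $g^{-1}\circ h:B\to B$ fixes $0$ and has derivative $Dg(0)^{-1}Dh(0)$ there, so Lemma~\ref{lem:schwarz} gives $|\det Dh(0)|\le|\det Dg(0)|$. If $h$ is itself a chart, the roles can be exchanged and equality holds. This proves (a), positivity being the invertibility of $Dg(0)$. Part (b) is the chain rule for the chart $f\circ\varphi_z$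 together with Lemma~\ref{lem:aut}, and (c) is the chain rule for the chart $\psi\circ g$ of $\Omega'$.
\end{proof}

For $n=1$, formula \eqref{eq:R} says that $R_\Omega$ is the function $r$ of Section~\ref{sec:one}. For the ball and for the domain of Example~\ref{ex:cayley}, formulas \eqref{eq:R}, \eqref{eq:rho} and \eqref{eq:jac} give
\begin{equation}\label{eq:models}
R_B(z)=(1-|z|^2)^{(n+1)/2},\qquad R_{\Sigma_n}(p)=\rho(p)^{(n+1)/2}.
\end{equation}

\begin{remark}
Let $K_\Omega$ be the Bergman kernel of $\Omega$, the reproducing kernel of the space of square-integrable holomorphic functions. Its transformation rule under a chart $g$ with $g(0)=p$ reads $K_B(0,0)=|\det Dg(0)|^2K_\Omega(p,p)$, and $K_B(0,0)=1/\operatorname{vol}(B)=n!/\pi^n$. Hence $K_\Omega(p,p)=\frac{n!}{\pi^n}R_\Omega(p)^{-2}$, and Theorem~\ref{thm:concave} says that $K_\Omega(p,p)^{-1/(2n)}$ is concave on every convex domain biholomorphic to the ball.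
\end{remark}

\section{Averaging charts}\label{sec:concave}

We repeat the argument of Section~\ref{sec:one}. Averaging charts centered at $a$ and $b$, with derivatives $M$ and $N$ at $0$, produces the matrix $(1-t)M+tN=M\big((1-t)I+tM^{-1}N\big)$, whose determinant we must bound from below. For general $M^{-1}N$ it may vanish. But a chart may be precomposed with a unitary map $W^{-1}$, which preserves the ball and its center and replaces $M^{-1}N$ by $M^{-1}NW^{-1}$. Recall the polar decomposition: an invertible complex matrix $A$ equals $PW$, where $P=(AA^*)^{1/2}$ is positive definite Hermitian and $W=P^{-1}A$ is unitary, since $WW^*=P^{-1}AA^*P^{-1}=I$. So we can arrange that $M^{-1}N$ becomes positive definite, and then the determinant is a product of positive numbers to which the following inequality applies.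

\begin{lemma}\label{lem:amgm}
For $\mu_1,\dots,\mu_n>0$ and $0\le t\le1$,
\[
\prod_{j=1}^n\big((1-t)+t\mu_j\big)^{1/n}\ \ge\ (1-t)+t\prod_{j=1}^n\mu_j^{1/n}.
\]
\end{lemma}

\begin{proof}
Put $d_j=(1-t)+t\mu_j>0$. The inequality between the geometric and arithmetic means, applied to each product, gives
\[
\prod_j\Big(\frac{1-t}{d_j}\Big)^{1/n}+\prod_j\Big(\frac{t\mu_j}{d_j}\Big)^{1/n}\le\frac1n\sum_j\Big(\frac{1-t}{d_j}+\frac{t\mu_j}{d_j}\Big)=1 .
\]
Multiply by $\prod_jd_j^{1/n}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:concave}]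
Let $a,b\in\Omega$, $0\le t\le1$ and $c=(1-t)a+tb$. Let $g_a,g_b$ be charts of $\Omega$ with $g_a(0)=a$, $g_b(0)=b$, and put $M=Dg_a(0)$, $N=Dg_b(0)$. Write $M^{-1}N=PW$ with $P$ positive definite Hermitian and $W$ unitary, and define
\[
h(z)=(1-t)\,g_a(z)+t\,g_b(W^{-1}z),\qquad z\in B .
\]
Since $W^{-1}z\in B$, both $g_a(z)$ and $g_b(W^{-1}z)$ lie in $\Omega$, and since $\Omega$ is convex, $h$ maps $B$ holomorphically into $\Omega$. Moreover $h(0)=c$ and, because $NW^{-1}=MP$,
\[
Dh(0)=(1-t)M+tNW^{-1}=M\big((1-t)I+tP\big).
\]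
Let $\mu_1,\dots,\mu_n>0$ be the eigenvalues of $P$. Then $(1-t)I+tP$ has eigenvalues $(1-t)+t\mu_j$, and $\prod_j\mu_j=\det P=|\det N|/|\det M|$ because $|\det W|=1$. Proposition~\ref{prop:R}(a) and Lemma~\ref{lem:amgm} give
\begin{align*}
R_\Omega(c)^{1/n}&\ge|\det Dh(0)|^{1/n}=|\det M|^{1/n}\prod_j\big((1-t)+t\mu_j\big)^{1/n}\\
&\ge(1-t)|\det M|^{1/n}+t|\det N|^{1/n}=(1-t)R_\Omega(a)^{1/n}+tR_\Omega(b)^{1/n}.\qedhere
\end{align*}
\end{proof}

Convexity of $\Omega$ was used once, to keep the values of $h$ in $\Omega$. The map $h$ need not be injective, which is why Proposition~\ref{prop:R}(a) is stated for all holomorphic maps. Three properties of the ball were used: its automorphisms move $0$ to any point, the Schwarz lemma holds, and every unitary map preserves it.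

If $F>0$ is concave and $0<s\le1$, then $F^s$ is concave, because $x\mapsto x^s$ is increasing and concave on $(0,\infty)$:
\[
F(c)^s\ge\big((1-t)F(a)+tF(b)\big)^s\ge(1-t)F(a)^s+tF(b)^s .
\]
Applying this to $F=R_\Omega^{1/n}$ and $s=n\beta$ gives the form of Theorem~\ref{thm:concave} that we use.

\begin{corollary}\label{cor:beta}
If $\Omega\subset\mathbb{C}^n$ is convex and biholomorphic to $B^n$, then $R_\Omega^\beta$ is concave for $0<\beta\le1/n$.
\end{corollary}

\section{The image of the extension}\label{sec:fiber}

The image $\Phi_\alpha f(D_\tau)$ is a union of norm balls over $f(B)$, and for such a set convexity is a condition on the radius function.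

\begin{lemma}\label{lem:fiber}
Let $\Omega\subset\mathbb{C}^n$ be convex and $S:\Omega\to(0,\infty)$ a function. The set $E=\{(p,v)\in\Omega\times\mathbb{C}^k:\|v\|<S(p)\}$ is convex if and only if $S$ is concave.
\end{lemma}

\begin{proof}
Let $a,b\in\Omega$, $0\le t\le1$ and $c=(1-t)a+tb$. If $S$ is concave and $(a,u),(b,v)\in E$, then
\[
\|(1-t)u+tv\|\le(1-t)\|u\|+t\|v\|<(1-t)S(a)+tS(b)\le S(c),
\]
so $E$ is convex. Conversely, let $E$ be convex and fix $e\in\mathbb{C}^k$ with $\|e\|=1$. For $0<x<S(a)$ and $0<y<S(b)$ the points $(a,xe)$ and $(b,ye)$ lie in $E$, hence $(1-t)x+ty<S(c)$. Letting $x\uparrow S(a)$ and $y\uparrow S(b)$ gives the concavity of $S$.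
\end{proof}

Let $f$ be a normalized convex mapping and $\Omega=f(B)$. For fixed $z$, multiplication by the nonzero number $J_f(z)^\alpha$ maps the ball $\|w\|<(1-|z|^2)^\tau$ onto the ball whose radius is $|J_f(z)^\alpha|$ times as large. Since $f$ is a bijection of $B$ onto $\Omega$,
\begin{equation}\label{eq:image}
\Phi_\alpha f(D_\tau)=\{(p,v)\in\Omega\times\mathbb{C}^k:\|v\|<S_f(p)\},\qquad S_f(f(z))=|J_f(z)^\alpha|\,(1-|z|^2)^\tau .
\end{equation}
By Lemma~\ref{lem:fiber}, Theorem~\ref{thm:class} asks when $S_f$ is concave for every $f$. Comparison with \eqref{eq:R} singles out one exponent: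
\begin{equation}\label{eq:SR}
\text{if }\ \alpha=\frac{2\tau}{n+1},\quad\text{then}\quad S_f=R_\Omega^{\alpha},
\end{equation}
since then $\alpha$ is real, $|J_f^\alpha|=|J_f|^\alpha$ and $\tau=\alpha\,\frac{n+1}2$. For this exponent the image is described by $\Omega$ alone.

\begin{proposition}\label{prop:suff}
If $\alpha=\frac{2\tau}{n+1}$ and $\tau\le\frac{n+1}{2n}$, then $\Phi_\alpha f(D_\tau)$ is convex for every normalized convex mapping $f$ of $B^n$.
\end{proposition}

\begin{proof}
The hypotheses give $0<\alpha\le1/n$. By \eqref{eq:SR} and Corollary~\ref{cor:beta}, $S_f$ is concave, and Lemma~\ref{lem:fiber} applies to \eqref{eq:image}.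
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
Let $f$ be a convex mapping. The map $\hat f$ is locally biholomorphic, since $J_{\hat f}=J_f^{(n+2)/(n+1)}$ has no zeros. It is injective: $f(z)$ determines $z$, and then $wJ_f(z)^{1/(n+1)}$ determines $w$ because $J_f(z)\neq0$. So $\hat f$ is biholomorphic onto its image. This image is $\Phi_\alpha f(D_\tau)$ with $k=1$, $\|\cdot\|=|\cdot|$, $\tau=\frac12$ and $\alpha=\frac1{n+1}$; explicitly, it is $\{|v|<R_\Omega(p)^{1/(n+1)}\}$ over $\Omega=f(B^n)$. Since $\frac12\le\frac{n+1}{2n}$, Proposition~\ref{prop:suff} shows that it is convex.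

Conversely, let $\hat f$ be a convex mapping. Since $\hat f(z,0)=(f(z),0)$, the map $f$ is injective, hence biholomorphic onto $f(B^n)$. The last coordinate of $\hat f(z,w)$ vanishes only for $w=0$, because $J_f$ has no zeros. Therefore $f(B^n)\times\{0\}$ is the intersection of the convex set $\hat f(B^{n+1})$ with the hyperplane $v=0$, and $f(B^n)$ is convex.
\end{proof}

\section{Two test domains}\label{sec:nec}

It remains to show that both conditions in Theorem~\ref{thm:class} are necessary. Each is forced by a single mapping, and in each case it suffices to restrict $S_f$ to a line or a ray.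

\subsection*{The exponent: a domain that contains a line}

A concave function that is positive on a whole real line has no room to vary. Indeed, let $u:\mathbb{R}\to(0,\infty)$ be concave and suppose $u(y_0)\ne u(y_1)$ with $y_0<y_1$. Outside $[y_0,y_1]$ the graph of $u$ lies on or below the line through $(y_0,u(y_0))$ and $(y_1,u(y_1))$, and this line is negative far out in one direction, a contradiction. So $u$ is constant. The domain $\Sigma_n$ contains the line $\{(iy,0):y\in\mathbb{R}\}$, on which $R_{\Sigma_n}=1$ by \eqref{eq:models}. For any other exponent than the one in \eqref{eq:SR}, $S_f$ carries an extra factor that is not constant there.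

\begin{proposition}\label{prop:alpha}
If $\Phi_\alpha\kappa_n(D_\tau)$ is convex, then $\alpha=\frac{2\tau}{n+1}$.
\end{proposition}

\begin{proof}
Let $p=\kappa_n(z)$ and let $\operatorname{Log}$ be the principal logarithm. On $\Sigma_n$ we have $\operatorname{Re}(1+p_1)>\frac12$, so by \eqref{eq:jac} the function $(n+1)\operatorname{Log}(1+p_1)$ is a holomorphic logarithm of $J_{\kappa_n}$ that vanishes at $z=0$. Put $\delta=2\tau-(n+1)\alpha$. By \eqref{eq:image} and \eqref{eq:rho},
\[
S_{\kappa_n}(p)=\big|e^{(n+1)\alpha\operatorname{Log}(1+p_1)}\big|\,\frac{\rho(p)^\tau}{|1+p_1|^{2\tau}}=\big|e^{-\delta\operatorname{Log}(1+p_1)}\big|\,\rho(p)^\tau .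
\]
At $p=(iy,0)$ we have $\rho=1$ and $\operatorname{Log}(1+iy)=\frac12\log(1+y^2)+i\arctan y$, so
\[
u(y):=S_{\kappa_n}(iy,0)=(1+y^2)^{-\operatorname{Re}\delta/2}\,e^{\operatorname{Im}\delta\,\arctan y}.
\]
By Lemma~\ref{lem:fiber} the positive function $u$ is concave on $\mathbb{R}$, hence constant. From $u(1)=u(-1)$ we get $e^{\pi\operatorname{Im}\delta/2}=1$, so $\operatorname{Im}\delta=0$; then $u(1)=u(0)$ reads $2^{-\operatorname{Re}\delta/2}=1$, so $\operatorname{Re}\delta=0$.
\end{proof}

\subsection*{The bound on $\tau$: a cone}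

By Proposition~\ref{prop:alpha} and \eqref{eq:SR}, the question is now for which $\beta>0$ the function $R_\Omega^\beta$ is always concave. The two domains in \eqref{eq:models} suggest the wrong answer. Put $\gamma=\beta\,\frac{n+1}2$, so that $R_B^\beta=(1-|z|^2)^\gamma$ and $R_{\Sigma_n}^\beta=\rho^\gamma$. Both are concave for $\gamma\le1$, as powers of concave functions. Neither is concave for $\gamma>1$: on the real $p_1$-axis $\rho^\gamma=(1+2x)^\gamma$ is strictly convex, and the derivative of $(1-x^2)^\gamma$ is negative on $(0,1)$ but tends to $0$ as $x\to1$, so it is not decreasing. Both domains thus give the threshold $\beta=\frac2{n+1}$, that is $\tau=1$. This equals $1/n$ for $n=1$ and exceeds it for $n\ge2$.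

To find a better test, ask when the proof of Theorem~\ref{thm:concave} loses nothing. Equality holds in Lemma~\ref{lem:amgm} when all $\mu_j$ are equal, and in Proposition~\ref{prop:R}(a) when $h$ is a chart. Both happen if $\Omega$ is a cone, $b=\lambda a$ with $\lambda>0$ and $g_b=\lambda g_a$: then $P=\lambda I$, $W=I$ and $h=((1-t)+t\lambda)g_a$. So we need a convex cone biholomorphic to the ball. The inequality $\operatorname{Re}(1+2p_1)>|p'|^2$ that defines $\Sigma_n$ becomes homogeneous after the substitution $1+2p_1=q_1^2$.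

\begin{lemma}\label{lem:cone}
The set
\[
\Lambda=\Big\{q\in\mathbb{C}^n:\ \operatorname{Re}q_1>\big((\operatorname{Im}q_1)^2+|q'|^2\big)^{1/2}\Big\}
\]
is an open convex cone, and $\psi(q)=\big(\frac12(q_1^2-1),\,q'\big)$ maps $\Lambda$ biholomorphically onto $\Sigma_n$. With $e_1=(1,0,\dots,0)$, we have $R_\Lambda(\lambda e_1)=\lambda^n$ for all $\lambda>0$.
\end{lemma}

\begin{proof}
The right side of the defining inequality is the Euclidean norm of the real-linear expression $(\operatorname{Im}q_1,q')$, and the left side is real-linear. Hence $\Lambda$ is open, convex and invariant under $q\mapsto\lambda q$ for $\lambda>0$. Since $\operatorname{Re}(q_1^2)=(\operatorname{Re}q_1)^2-(\operatorname{Im}q_1)^2$,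
\[
\Lambda=\{\operatorname{Re}q_1>0,\ \operatorname{Re}(q_1^2)>|q'|^2\},\qquad\text{and}\qquad\rho(\psi(q))=\operatorname{Re}(q_1^2)-|q'|^2 .
\]
So $\psi(\Lambda)\subset\Sigma_n$. The map $\psi$ is injective on $\operatorname{Re}q_1>0$, and $\det D\psi(q)=q_1\ne0$ there. If $p\in\Sigma_n$, then $\operatorname{Re}(1+2p_1)>|p'|^2\ge0$; the principal root $q_1=\sqrt{1+2p_1}$ has positive real part, and $q=(q_1,p')$ lies in $\Lambda$ with $\psi(q)=p$. So $\psi$ is biholomorphic onto $\Sigma_n$, and $\Lambda$ is biholomorphic to $B$.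

Since $\psi(e_1)=0$ and $D\psi(e_1)=I$, Proposition~\ref{prop:R}(c) and \eqref{eq:models} give $R_\Lambda(e_1)=R_{\Sigma_n}(0)=1$. The dilation $q\mapsto\lambda q$ maps $\Lambda$ onto itself with determinant $\lambda^n$, and Proposition~\ref{prop:R}(c) gives $R_\Lambda(\lambda e_1)=\lambda^nR_\Lambda(e_1)$.
\end{proof}

For $n=1$ the cone $\Lambda$ is the sector $|\arg q_1|<\pi/4$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Sufficiency is Proposition~\ref{prop:suff}. Suppose that $\Phi_\alpha f(D_\tau)$ is convex for every normalized convex mapping $f$. The choice $f=\kappa_n$ gives $\alpha=\frac{2\tau}{n+1}$ by Proposition~\ref{prop:alpha}. The map $g=\psi^{-1}\circ\kappa_n$ is a chart of $\Lambda$ with $g(0)=e_1$ and $Dg(0)=D\psi(e_1)^{-1}D\kappa_n(0)=I$. Hence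
\[
f(z)=g(z)-e_1=\Big(\sqrt{\frac{1+z_1}{1-z_1}}-1,\ \frac{z'}{1-z_1}\Big)
\]
is a normalized convex mapping onto the translate $\Lambda-e_1$. By \eqref{eq:SR}, Proposition~\ref{prop:R}(c) for the translation, and Lemma~\ref{lem:cone},
\[
S_f(\lambda e_1-e_1)=R_\Lambda(\lambda e_1)^\alpha=\lambda^{n\alpha},\qquad\lambda>0 .
\]
By Lemma~\ref{lem:fiber} this function of $\lambda$ is concave. Since $\lambda^{s}$ is strictly convex for $s>1$, we get $n\alpha\le1$, which is $\tau\le\frac{n+1}{2n}$.

For (a), the value $\tau=\frac12$ satisfies $\frac12\le\frac{n+1}{2n}$ for every $n$, so the only condition is $\alpha=\frac{1}{n+1}$. For (b), if $\beta>1/n$, then $R_\Lambda(\lambda e_1)^\beta=\lambda^{n\beta}$ is strictly convex in $\lambda$, so $R_\Lambda^\beta$ is not concave on the convex domain $\Lambda$.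
\end{proof}

\begin{remark}
For $f=\mathrm{id}$ the image is $D_\tau$ itself, which by Lemma~\ref{lem:fiber} and the discussion of $(1-|z|^2)^\gamma$ above is convex exactly when $\tau\le1$. So for $n\ge2$ and $\frac{n+1}{2n}<\tau\le1$ the domain $D_\tau$ is convex, and yet no exponent $\alpha$ preserves convexity.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ext}
\emph{An Extension Theorem},
\texttt{https://dlibra.umcs.lublin.pl/Content/30412/PDF/\allowbreak czas4050\_53\_1999\_20.pdf}.

\bibitem{rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb{C}^n$}.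

\end{thebibliography}
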